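# The proximal map of a convex functional on Wasserstein space is 1-Lipschitz

## 1. The contraction theorem

Write $\mathcal P_2(\mathbb R^d)$ for the Borel probability measures on $\mathbb R^d$ with finite second moment, $W_2$ for the quadratic Wasserstein distance, $\Gamma(\cdot)$ for the set of plans with given marginals, and $\Gamma_o(\cdot,\cdot)$ for the set of $W_2$-optimal plans. For a functional $E$ put $D(E)=\{E<\infty\}$. For $r>0$ and $m\in\mathcal P_2(\mathbb R^d)$ put
$$\Phi_m(z)=rE(z)+\tfrac12W_2^2(m,z).$$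

**Theorem 1.** Let $d\ge2$ and let $E:\mathcal P_2(\mathbb R^d)\to(-\infty,+\infty]$ be a functional with the following properties.

- $E$ is proper and lower semicontinuous with respect to $W_2$.
- $E$ is coercive: there are $r_0>0$ and $\mu_0\in\mathcal P_2(\mathbb R^d)$ with $\inf_\nu\{E(\nu)+\frac1{2r_0}W_2^2(\nu,\mu_0)\}>-\infty$.
- $E$ is convex along generalized geodesics in the following sense.

 **(C)** For all $\mu_1,\mu_2,\mu_3\in D(E)$ there is $\gamma\in\Gamma(\mu_1,\mu_2,\mu_3)$ with $\pi^{1,2}_\#\gamma\in\Gamma_o(\mu_1,\mu_2)$ and $\pi^{1,3}_\#\gamma\in\Gamma_o(\mu_1,\mu_3)$ such that $\gamma_s:=((1-s)\pi^2+s\pi^3)_\#\gamma$ satisfies $E(\gamma_s)\le(1-s)E(\mu_2)+sE(\mu_3)$ for all $s\in[0,1]$.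

- For every $r>0$ and every $\mu\in\overline{D(E)}$ the problem
$$J_r\mu=\operatorname*{argmin}_{\nu\in\mathcal P_2(\mathbb R^d)}\Big\{E(\nu)+\frac1{2r}W_2^2(\nu,\mu)\Big\}$$
 has a unique minimizer.

Then for every $r>0$ and all $\mu,\nu\in\overline{D(E)}$,
$$W_2(J_r\mu,J_r\nu)\le W_2(\mu,\nu).$$
Moreover, for $\mu,\nu\in D(E)$,
$$W_2^2(J_r\mu,J_r\nu)\ \le\ 2\big[\Phi_\nu(J_r\mu)-\Phi_\nu(J_r\nu)\big]\ \le\ W_2^2(\mu,\nu).\tag{1}$$

The map $J_r$ is one step of the discrete gradient flow of $E$ (also called the proximal map, or resolvent), and the theorem says that this step never increases distances. The model is a Hilbert space. If $E$ is proper, convex and lower semicontinuous there, then $J_r=(I+r\partial E)^{-1}$, and $\|J_ru-J_rv\|\le\|u-v\|$ is exactly the accretivity of $\partial E$. Such an inequality also holds in metric spaces of nonpositive curvature. Wasserstein space is nonnegatively curved, so the question is whether it survives there. For $d=1$, $\mathcal P_2(\mathbb R)$ is isometric to a convex subset of a Hilbert space,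 so the interest is in $d\ge2$. The proof never uses the dimension.

The chain (1) says more than the contraction, and it tells us how the proof goes. Its middle term is an *energy gap*: the minimizer for the base $\mu$ is used as a competitor in the problem with base $\nu$, and we ask by how much it fails to be optimal. The theorem bounds this gap by $\frac12W_2^2(\mu,\nu)$.

Three remarks on the hypotheses. Since $J_r\mu$ minimizes $\Phi_\mu$, and $E$ is proper with values $>-\infty$, the minimal value is finite, and so $J_r\mu\in D(E)$. Coercivity is not used below, because existence of minimizers is itself a hypothesis. Finally, (C) is the weak form of convexity of Ambrosio–Gigli–Savaré (AGS, *Gradient Flows*, Def. 9.2.4), in which only bases $\mu_1\in D(E)$ are required. If (C) is assumed for more bases, the hypothesis is only stronger.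

## 2. Plans, gluing, and generalized geodesics

Recall that $W_2^2(\mu,\nu)=\min\{\int|x-y|^2d\pi:\pi\in\Gamma(\mu,\nu)\}$, that the minimum is attained, and that $(\mathcal P_2(\mathbb R^d),W_2)$ is complete. If $\sigma\in\Gamma_o(m_0,m_1)$, the curve $m_t=((1-t)\pi^1+t\pi^2)_\#\sigma$ is a geodesic with $W_2(m_0,m_t)=tW_2(m_0,m_1)$. Indeed, the obvious plans give $W_2(m_0,m_t)\le tL$ and $W_2(m_t,m_1)\le(1-t)L$ with $L=W_2(m_0,m_1)$, and the triangle inequality forces equality.

We use the **gluing lemma**: if $\alpha$ is a probability measure on $(\mathbb R^d)^k\times\mathbb R^d$ and $\beta$ one on $\mathbb R^d\times(\mathbb R^d)^l$, and both have the same marginal on the shared factor $\mathbb R^d$, then there is a probability measure on $(\mathbb R^d)^{k+1+l}$ with marginals $\alpha$ on the first $k+1$ factors and $\beta$ on the last $l+1$.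

**Definition (generalized geodesic).** Let $\gamma\in\Gamma(\mu_1,\mu_2,\mu_3)$ have optimal marginals $\pi^{1,2}_\#\gamma$ and $\pi^{1,3}_\#\gamma$. The curve $\gamma_s=((1-s)\pi^2+s\pi^3)_\#\gamma$ is a generalized geodesic from $\mu_2$ to $\mu_3$ with base $\mu_1$.

The coupling $\pi^{2,3}_\#\gamma$ of the endpoints need *not* be optimal. The smallest example uses the symmetric two-point measures
$$[a]:=\tfrac12\delta_a+\tfrac12\delta_{-a},\qquad a\in\mathbb R^2 .$$
For $a,b\ne0$, every coupling of $[a]$ and $[b]$ gives mass $\theta/2$ to each of $(a,b),(-a,-b)$ and mass $(1-\theta)/2$ to each of $(a,-b),(-a,b)$, for some $\theta\in[0,1]$. Its cost is $|a|^2+|b|^2-2(2\theta-1)\,a\cdot b$. Hence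
$$W_2^2([a],[b])=|a|^2+|b|^2-2|a\cdot b|,\tag{2}$$
and if $a\cdot b>0$ the unique optimal coupling matches $a$ with $b$ and $-a$ with $-b$. Now take $c=(0,1)$, $a=(1,\frac12)$, $b=(-1,\frac12)$. Both $a\cdot c$ and $b\cdot c$ are positive, so the generalized geodesic with base $[c]$ matches $a$ with $b$. Its coupling of $[a]$ and $[b]$ costs $\int|x_2-x_3|^2d\gamma=|a-b|^2=4$. But $a\cdot b=-\frac34$, and (2) gives $W_2^2([a],[b])=\frac54+\frac54-\frac32=1$.

The reason for this definition is the identity, valid for vectors $x_1,x_2,x_3\in\mathbb R^d$,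
$$|x_1-(1-s)x_2-sx_3|^2=(1-s)|x_1-x_2|^2+s|x_1-x_3|^2-s(1-s)|x_2-x_3|^2.\tag{3}$$
Integrated against $\gamma$, it says that $W_2^2(\mu_1,\cdot)$ is as convex along $\gamma_s$ as in a Hilbert space, provided that lengths are measured with $\gamma$. Section 4 uses this.

## 3. Three functionals computed by hand

**Zero functional.** If $E=0$ then $J_r=\mathrm{id}$ and the contraction is an equality. Along a geodesic $m_t$ of length $L$, the gap of the competitor $J_rm_0=m_0$ at the base $m_t$ is
$$\Phi_{m_t}(m_0)-\Phi_{m_t}(m_t)=\tfrac12W_2^2(m_t,m_0)=\tfrac12t^2L^2 .$$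
Keep this formula in mind: the proof shows that it is the worst case.

**Potential energy.** Let $V:\mathbb R^d\to\mathbb R$ be convex and $E(\mu)=\int V\,d\mu$. Since $V$ lies above an affine function, $E$ is well defined with values in $(-\infty,\infty]$. For every plan $\gamma$, convexity of $V$ gives $E(\gamma_s)\le(1-s)E(\mu_2)+sE(\mu_3)$. Let $p(x)$ be the minimizer of $y\mapsto V(y)+\frac1{2r}|y-x|^2$, which is the Euclidean proximal map. For any $\nu$ and an optimal plan $\pi\in\Gamma_o(\mu,\nu)$,
$$E(\nu)+\tfrac1{2r}W_2^2(\mu,\nu)=\int\Big(V(y)+\tfrac1{2r}|x-y|^2\Big)d\pi\ \ge\ \int\Big(V(p(x))+\tfrac1{2r}|x-p(x)|^2\Big)d\mu ,$$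
and the right-hand side is at least the value of the functional at $p_\#\mu$. The inequality is strict unless $y=p(x)$ $\pi$-a.e. So $J_r\mu=p_\#\mu$. As $p$ is 1-Lipschitz, pushing an optimal plan of $\mu,\nu$ forward by $(p,p)$ gives $W_2(J_r\mu,J_r\nu)\le W_2(\mu,\nu)$. Particles do not interact here, so the Euclidean statement carries over.

**Quadratic potential.** With $V(y)=\frac\lambda2|y|^2$ and $1+\lambda r>0$ we get $p(x)=x/(1+\lambda r)$, and the same computation works for negative $\lambda$. So $J_r$ is a dilation and scales every distance by exactly $(1+\lambda r)^{-1}$. This example returns in Section 7.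

## 4. Quadratic growth, and the four-point inequality that fails

In a Hilbert space there is a two-line proof. Let $p=J_ru$, $q=J_rv$. Since $\Phi_u$ is $1$-convex, $\Phi_u(q)-\Phi_u(p)\ge\frac12\|p-q\|^2$, and similarly $\Phi_v(p)-\Phi_v(q)\ge\frac12\|p-q\|^2$. Adding, the energies cancel, and
$$2\|p-q\|^2\le\|u-q\|^2+\|v-p\|^2-\|u-p\|^2-\|v-q\|^2=2\langle u-v,p-q\rangle\le2\|u-v\|\,\|p-q\| .$$

The first half carries over to Wasserstein space, in a form slightly stronger than one would ask for.

**Lemma 1 (quadratic growth).** Let $m\in D(E)$, $y=J_rm$, $z\in D(E)$, and let $\gamma\in\Gamma(m,y,z)$ be a plan given by (C). Then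
$$\Phi_m(z)-\Phi_m(y)\ \ge\ \tfrac12\int|x_2-x_3|^2d\gamma\ \ge\ \tfrac12W_2^2(y,z).\tag{4}$$

*Proof.* The measure $(\pi^1,(1-s)\pi^2+s\pi^3)_\#\gamma$ is a plan between $m$ and $\gamma_s$. By (3) and the optimality of $\pi^{1,2}_\#\gamma$ and $\pi^{1,3}_\#\gamma$,
$$W_2^2(m,\gamma_s)\le(1-s)W_2^2(m,y)+sW_2^2(m,z)-s(1-s)\int|x_2-x_3|^2d\gamma .$$
Take half of this and add $r$ times the inequality in (C). With the minimality of $y$,
$$\Phi_m(y)\le\Phi_m(\gamma_s)\le(1-s)\Phi_m(y)+s\Phi_m(z)-\tfrac12s(1-s)\int|x_2-x_3|^2d\gamma .$$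
All terms are finite, as $y,z\in D(E)$. Subtract $\Phi_m(y)$, divide by $s>0$, and let $s\downarrow0$: this is the first inequality. The second holds because $\pi^{2,3}_\#\gamma\in\Gamma(y,z)$. $\square$

So for $p=J_r\mu$, $q=J_r\nu$ with $\mu,\nu\in D(E)$ we do get
$$2W_2^2(p,q)\le W_2^2(\mu,q)+W_2^2(\nu,p)-W_2^2(\mu,p)-W_2^2(\nu,q).$$
The proof would be complete if the right-hand side were at most $2W_2(\mu,\nu)W_2(p,q)$. For general points of $\mathcal P_2(\mathbb R^2)$ this is false. Let $e_\theta=(\cos\theta,\sin\theta)$ and take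
$$p=[e_{0}],\qquad \mu=[e_{\pi/4}],\qquad \nu=[e_{\pi/2}],\qquad q=[e_{3\pi/4}] .$$
By (2), $W_2^2([e_\theta],[e_\phi])=2-2|\cos(\theta-\phi)|$. Thus $W_2^2(\mu,q)=W_2^2(\nu,p)=2$, while $W_2^2(\mu,p)$, $W_2^2(\nu,q)$, $W_2^2(\mu,\nu)$ and $W_2^2(p,q)$ all equal $2-\sqrt2$. The four-point sum is $2\sqrt2\approx2.83$, whereas $2W_2(\mu,\nu)W_2(p,q)=2W_2^2(\mu,\nu)=4-2\sqrt2\approx1.17$.

The Hilbert proof thus breaks in its algebraic identity. One would need random vectors $U,V,P,Q$ for which the pairs $(U,P)$, $(V,Q)$, $(U,V)$ are optimally coupled and $\mathbb E|P-Q|^2$ is controlled. But the plan that Lemma 1 provides at the base $\mu$ couples $p$ to $q$ in one way, and the plan at the base $\nu$ couples them in another. In general they cannot be made parts of a single four-plan. Information at the two ends $\mu$ and $\nu$ alone is not enough for this argument.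

## 5. The energy gap along a moving base

One three-plan at one base gives good information, and the trouble comes from comparing two distant bases. So we compare infinitesimally close ones. Fix the competitor $y_0=J_rm_0$, let the base $m_t$ move along a geodesic from $m_0=\mu$ to $m_1=\nu$, and follow the gap
$$a(t)=\Phi_{m_t}(y_0)-\min\Phi_{m_t},\qquad a(0)=0 .$$

Here is the computation in a Hilbert space, with $\xi=m_1-m_0$, $L=\|\xi\|$ and $y_t=J_rm_t$. The derivative of $\Phi_{m_t}(y_0)$ in $t$ is $\langle m_t-y_0,\xi\rangle$. By the envelope principle, the derivative of $\min\Phi_{m_t}$ is $\langle m_t-y_t,\xi\rangle$. Subtracting and using quadratic growth,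
$$a'(t)=\langle y_t-y_0,\xi\rangle\le L\|y_t-y_0\|\le L\sqrt{2a(t)} .$$
So $(\sqrt a)'\le L/\sqrt2$ and $a(1)\le\frac12L^2$. One more use of quadratic growth gives $\|y_1-y_0\|^2\le2a(1)\le L^2$. For $E=0$ all these inequalities are equalities, in agreement with Section 3.

In Wasserstein space this has a chance, because at each $t$ it involves only *one* base $m_t$ and *one* plan $\gamma^t\in\Gamma(m_t,y_t,y_0)$. Two points decide whether it works. First, both derivatives must be computed with the same plan, so that $\langle y_t-y_0,\xi\rangle$ becomes $\mathbb E\langle Y-Z,\xi\rangle$ with $(Y,Z)$ coupled as in $\gamma^t$. Then Cauchy–Schwarz produces $\int|x_2-x_3|^2d\gamma^t$. By the example in Section 2 this integral can exceed $W_2^2(y_t,y_0)$, so we need the *first* inequality in (4), not just the outer one. Second, $W_2^2(m_t,\cdot)$ must be differentiable in $t$ with the expected derivative. A coupling bounds $W_2^2$ from above only. But an upper bound that is exact at $t$ fixes the derivative wherever the derivative exists, and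 it also yields enough concavity for the derivative to exist almost everywhere.

## 6. Proof of Theorem 1

Fix $r>0$. In Steps 1–4 let $m_0=\mu$ and $m_1=\nu$ be in $D(E)$, and put $L=W_2(m_0,m_1)$.

**Step 1: a geodesic of bases inside $D(E)$.** Lemma 1 requires its base to lie in $D(E)$, so we need a path from $m_0$ to $m_1$ in $D(E)$. Apply (C) with $\mu_1=\mu_2=m_0$ and $\mu_3=m_1$. Since $\pi^{1,2}_\#\gamma$ is optimal between $m_0$ and itself, $\int|x_1-x_2|^2d\gamma=0$, so $x_1=x_2$ $\gamma$-a.e. Hence $\sigma:=\pi^{2,3}_\#\gamma=\pi^{1,3}_\#\gamma\in\Gamma_o(m_0,m_1)$, and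
$$m_t:=((1-t)\pi^1+t\pi^2)_\#\sigma=\gamma_t\quad\text{satisfies}\quad E(m_t)\le(1-t)E(m_0)+tE(m_1)<\infty .$$
So $m_t\in D(E)$ for all $t\in[0,1]$. Put $y_t=J_rm_t$, which lies in $D(E)$.

**Step 2: one coupling that controls all bases near $t$.** We set up the gap and bound its two parts from above by explicit polynomials. Let
$$h(t)=\tfrac12W_2^2(m_t,y_0),\qquad g(t)=\min\Phi_{m_t}=\Phi_{m_t}(y_t),\qquad a(t)=rE(y_0)+h(t)-g(t)=\Phi_{m_t}(y_0)-\Phi_{m_t}(y_t).$$
Then $a\ge0$ and $a(0)=0$. For each $t\in[0,1]$ let $\gamma^t\in\Gamma(m_t,y_t,y_0)$ be a plan from (C). Lemma 1 with $m=m_t$, $y=y_t$, $z=y_0$ gives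
$$D_t:=\int|x_2-x_3|^2d\gamma^t\le2a(t).\tag{5}$$

Fix $t$. The law of $(x_0,x_1,(1-t)x_0+tx_1)$ under $\sigma$ has third marginal $m_t$, which is the first marginal of $\gamma^t$. Gluing along $m_t$ gives random vectors $X_0,X_1,Y,Z$, depending on $t$, such that, with $X_\tau:=(1-\tau)X_0+\tau X_1$ for $\tau\in[0,1]$,
$$(X_0,X_1)\sim\sigma,\qquad(X_t,Y,Z)\sim\gamma^t .$$
Put $\xi=X_1-X_0$. Then $\mathbb E|\xi|^2=L^2$, because $\sigma$ is optimal. For *every* $\tau\in[0,1]$ we have $X_\tau\sim m_\tau$, so $(X_\tau,Z)$ couples $m_\tau$ and $y_0$, and $(X_\tau,Y)$ couples $m_\tau$ and $y_t$. Since $y_t$ is also an admissible competitor at the base $m_\tau$,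
$$h(\tau)\le\tfrac12\mathbb E|X_\tau-Z|^2,\qquad g(\tau)\le\Phi_{m_\tau}(y_t)\le rE(y_t)+\tfrac12\mathbb E|X_\tau-Y|^2.\tag{6}$$
At $\tau=t$ all these are equalities, because $(X_t,Z)$ and $(X_t,Y)$ are optimally coupled and $g(t)=\Phi_{m_t}(y_t)$.

**Step 3: regularity of $h,g$ and the differential inequality.** We show that $a$ is Lipschitz and compute $a'$. Since $X_\tau=X_t+(\tau-t)\xi$,
$$\tfrac12\mathbb E|X_\tau-Z|^2=\tfrac12\mathbb E|X_t-Z|^2+(\tau-t)\,\mathbb E\langle X_t-Z,\xi\rangle+\tfrac12(\tau-t)^2L^2,\tag{7}$$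
and similarly with $Y$ in place of $Z$. So the right-hand sides of (6) are quadratic polynomials in $\tau$ with leading term $\frac12L^2\tau^2$, the same for every $t$. Let $f$ be either of the finite functions $h(\tau)-\frac12L^2\tau^2$ and $g(\tau)-\frac12L^2\tau^2$. By (6), for each $t\in[0,1]$, endpoints included, there is a slope $p_t$ with
$$f(\tau)\le f(t)+p_t(\tau-t)\qquad\text{for all }\tau\in[0,1].$$
Thus $f$ is an infimum of affine functions, hence concave. For $s<t$, this bound at base point $s$ evaluated at $\tau=t$, and at base point $t$ evaluated at $\tau=s$, gives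
$$p_t\le\frac{f(t)-f(s)}{t-s}\le p_s .$$
In particular $p$ is nonincreasing, so every difference quotient lies between the two finite numbers $p_1$ and $p_0$. Hence $f$ is Lipschitz on $[0,1]$, and so are $h$, $g$ and $a$.

Let $t\in(0,1)$ be a point at which $h$ and $g$ are both differentiable; almost every $t$ is such a point. The function $\tau\mapsto h(\tau)-\frac12\mathbb E|X_\tau-Z|^2$ is $\le0$ on $[0,1]$ and vanishes at the interior point $t$. It has a maximum there, so its derivative at $t$ is zero. The same applies to $g$. With (7) this gives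
$$h'(t)=\mathbb E\langle X_t-Z,\xi\rangle,\qquad g'(t)=\mathbb E\langle X_t-Y,\xi\rangle .$$
Subtract: $X_t$ cancels, because both formulas use the same random vectors. By Cauchy–Schwarz, $\mathbb E|Y-Z|^2=D_t$ and (5),
$$a'(t)=\mathbb E\langle Y-Z,\xi\rangle\le L\sqrt{D_t}\le L\sqrt{2a(t)}\qquad\text{for a.e. }t\in(0,1).\tag{8}$$

**Step 4: integration.** We turn (8) and $a(0)=0$ into $a(1)\le\frac12L^2$. Since $\sqrt a$ need not be Lipschitz where $a$ vanishes, take $\delta>0$ and $b=\sqrt{a+\delta}$. This is Lipschitz, because $a\ge0$ is and $x\mapsto\sqrt{x+\delta}$ is Lipschitz on $[0,\infty)$. Almost everywhere,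
$$b'=\frac{a'}{2b}\le\frac{L\sqrt{2a}}{2\sqrt{a+\delta}}\le\frac L{\sqrt2}.$$
A Lipschitz function is the integral of its derivative, so $\sqrt{a(1)+\delta}\le\sqrt\delta+L/\sqrt2$. Let $\delta\downarrow0$ to get $a(1)\le\frac12L^2$. Lemma 1 with $m=m_1$, $y=y_1$, $z=y_0$ gives
$$W_2^2(y_0,y_1)\le2a(1)\le L^2 .$$
As $a(1)=\Phi_\nu(J_r\mu)-\Phi_\nu(J_r\nu)$, this is (1), and the contraction is proved on $D(E)$.

**Step 5: extension to $\overline{D(E)}$.** Here we use lower semicontinuity and uniqueness of minimizers. Let $\mu,\nu\in\overline{D(E)}$ and choose $\mu^n,\nu^n\in D(E)$ with $\mu^n\to\mu$ and $\nu^n\to\nu$ in $W_2$. By Step 4, $W_2(J_r\mu^n,J_r\mu^k)\le W_2(\mu^n,\mu^k)$, so $(J_r\mu^n)_n$ is Cauchy and converges to some $z$ by completeness. Then $W_2(\mu^n,J_r\mu^n)\to W_2(\mu,z)$ and $E(z)\le\liminf_nE(J_r\mu^n)$. So for every $\zeta\in\mathcal P_2(\mathbb R^d)$,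
$$\Phi_\mu(z)\le\liminf_n\Phi_{\mu^n}(J_r\mu^n)\le\lim_n\Phi_{\mu^n}(\zeta)=\Phi_\mu(\zeta),$$
where the case $E(\zeta)=\infty$ is trivial. So $z$ minimizes $\Phi_\mu$, and by uniqueness $z=J_r\mu$. Likewise $J_r\nu^n\to J_r\nu$. Passing to the limit in $W_2(J_r\mu^n,J_r\nu^n)\le W_2(\mu^n,\nu^n)$ finishes the proof. $\blacksquare$

## 7. $\lambda$-convexity, general sets of bases, and the sharp constant

The proof used $D(E)$ as a set of bases in only two ways: it contains a geodesic between any two of its points, and convexity holds for its bases. Separating the bases from the domain gives the following.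

**Theorem 2.** Let $\lambda\in\mathbb R$, $r>0$, $\kappa:=1+\lambda r>0$. Let $E:\mathcal P_2(\mathbb R^d)\to(-\infty,\infty]$ be proper, and let $B\subset\mathcal P_2(\mathbb R^d)$ satisfy:

- (i) any two points of $B$ are joined by a curve $m_t=((1-t)\pi^1+t\pi^2)_\#\sigma\in B$, $t\in[0,1]$, with $\sigma$ an optimal plan between them;
- (ii) for $m\in B$ and $z,z'\in D(E)$ there is $\gamma\in\Gamma(m,z,z')$ with $\pi^{1,2}_\#\gamma$, $\pi^{1,3}_\#\gamma$ optimal and
$$E(\gamma_s)\le(1-s)E(z)+sE(z')-\tfrac\lambda2s(1-s)\int|x_2-x_3|^2d\gamma\quad\text{for all }s\in[0,1];$$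
- (iii) for every $m\in B$, $\Phi_m$ has a minimizer $J_rm$.

Then $J_r$ is single-valued on $B$ and
$$W_2(J_r\mu,J_r\nu)\le\frac1{1+\lambda r}W_2(\mu,\nu)\qquad\text{for all }\mu,\nu\in B .$$
The constant is optimal: for $E(\mu)=\frac\lambda2\int|x|^2d\mu$ equality holds for all $\mu,\nu\in\mathcal P_2(\mathbb R^d)$.

If $E$ is $\lambda$-convex along generalized geodesics with bases in $D(E)$, then $B=D(E)$ satisfies (i) and (ii). If moreover $E$ is lower semicontinuous and $\Phi_m$ has a unique minimizer for each $m\in\overline{D(E)}$, the bound extends to $\overline{D(E)}$.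

*Proof.*

**Growth.** We first redo Lemma 1. As $E$ is proper, minimal values are finite and minimizers lie in $D(E)$. Let $m\in B$, let $y$ be a minimizer of $\Phi_m$, let $z\in D(E)$, and let $\gamma\in\Gamma(m,y,z)$ be given by (ii). Half of the integrated identity (3) contributes $-\frac12s(1-s)\int|x_2-x_3|^2d\gamma$, and $r$ times (ii) contributes $-\frac{\lambda r}2s(1-s)\int|x_2-x_3|^2d\gamma$. Together,
$$\Phi_m(y)\le\Phi_m(\gamma_s)\le(1-s)\Phi_m(y)+s\Phi_m(z)-\tfrac\kappa2s(1-s)\int|x_2-x_3|^2d\gamma,$$
and subtracting $\Phi_m(y)$, dividing by $s$ and letting $s\downarrow0$ gives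
$$\Phi_m(z)-\Phi_m(y)\ge\tfrac\kappa2\int|x_2-x_3|^2d\gamma\ge\tfrac\kappa2W_2^2(y,z).\tag{9}$$
If $z$ is a minimizer too, then $W_2(y,z)=0$. So $J_r$ is single-valued.

**Differential inequality.** We now follow the gap. Given $m_0=\mu$ and $m_1=\nu$ in $B$, take $\sigma$ and $m_t\in B$ from (i), put $y_t=J_rm_t\in D(E)$, and let $\gamma^t\in\Gamma(m_t,y_t,y_0)$ come from (ii). Define $h,g,a,D_t$ as before. By (9), $D_t\le2a(t)/\kappa$. The gluing, the bounds (6), the Lipschitz property and the formulas for $h'$ and $g'$ used only the optimality of $\sigma$, of $\pi^{1,2}_\#\gamma^t$ and of $\pi^{1,3}_\#\gamma^t$, so they hold unchanged. Hence $a'\le L\sqrt{D_t}\le L\sqrt{2a/\kappa}$ a.e.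

**Integration.** With $b=\sqrt{a+\delta}$ we get $b'\le L/\sqrt{2\kappa}$ a.e., so $a(1)\le L^2/(2\kappa)$. A second factor $\kappa$ enters through (9) at $t=1$:
$$W_2^2(y_0,y_1)\le D_1\le\frac{2a(1)}\kappa\le\frac{L^2}{\kappa^2}.$$

**Optimality.** We verify the example. For $E(\mu)=\frac\lambda2\int|x|^2d\mu$ take $B=\mathcal P_2(\mathbb R^d)$. Condition (i) holds for any optimal $\sigma$. For (ii), glue optimal plans of $(m,z)$ and $(m,z')$ along $m$. By (3) with $x_1=0$, (ii) then holds with equality. The function $y\mapsto\frac\lambda2|y|^2+\frac1{2r}|y-x|^2$ has second derivative $(\kappa/r)I$, which is positive definite, and its unique minimizer is $x/\kappa$. As in Section 3, $J_r\mu=(\kappa^{-1}\mathrm{id})_\#\mu$, which scales all distances by exactly $\kappa^{-1}$.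

**Bases in $D(E)$.** It remains to check the last paragraph of the theorem. If $E$ is $\lambda$-convex along generalized geodesics with bases in $D(E)$, (ii) is that assumption. For (i), Step 1 of Section 6 gives $E(m_t)\le(1-t)E(m_0)+tE(m_1)-\frac\lambda2t(1-t)L^2<\infty$. Under the additional assumptions the bound holds on $D(E)$. Then, for $D(E)\ni\mu^n\to\mu$, the sequence $J_r\mu^n$ is Cauchy because $W_2(J_r\mu^n,J_r\mu^k)\le\kappa^{-1}W_2(\mu^n,\mu^k)$. Step 5 of Section 6 identifies its limit as $J_r\mu$, and one passes to the limit in the inequality. $\blacksquare$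

## 8. The four-point sum for proximal points

The four-point bound that failed in Section 4 has a substitute that is true when $p,q$ are the proximal points of $\mu,\nu$.

**Corollary 3.** In the setting of Theorem 1, for all $\mu,\nu\in\overline{D(E)}$,
$$2W_2^2(J_r\mu,J_r\nu)\le W_2^2(\mu,J_r\nu)+W_2^2(\nu,J_r\mu)-W_2^2(\mu,J_r\mu)-W_2^2(\nu,J_r\nu)\le2W_2^2(\mu,\nu).$$

*Proof.* Let $\mu,\nu\in D(E)$. Add (1) to (1) with $\mu$ and $\nu$ exchanged. The middle term of the sum is
$$2\big[\Phi_\nu(J_r\mu)-\Phi_\nu(J_r\nu)+\Phi_\mu(J_r\nu)-\Phi_\mu(J_r\mu)\big],$$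
in which $rE(J_r\mu)$ and $rE(J_r\nu)$ each occur once with each sign and cancel. What remains is the four-point sum. For the closure, use that $J_r$ is continuous on $\overline{D(E)}$ by Theorem 1, and that $W_2$ is continuous. $\blacksquare$

In the four-line example of Section 4 the sum is $2\sqrt2$ and $2W_2^2(\mu,\nu)=4-2\sqrt2$ is smaller. So for no $E$ as in Theorem 1 with $\mu,\nu\in\overline{D(E)}$, and no $r$, can that $p,q$ be the proximal points of that $\mu,\nu$.

## 9. Projection onto densities bounded by one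

**Corollary 4.** Let $K=\{\rho\,dx\in\mathcal P_2(\mathbb R^d):0\le\rho\le1\text{ a.e.}\}$. Then the $W_2$-projection $P_K$ is well defined on all of $\mathcal P_2(\mathbb R^d)$ and $W_2(P_K\mu,P_K\nu)\le W_2(\mu,\nu)$.

Three textbook facts enter. *Brenier's theorem*: if $m\in\mathcal P_2(\mathbb R^d)$ is absolutely continuous, the optimal plan from $m$ to any $z\in\mathcal P_2(\mathbb R^d)$ is unique and is carried by the graph of a map. *Prokhorov's theorem*: tight sequences have narrowly convergent subsequences. *AGS, Prop. 9.3.9*, on internal energies, applied to $F(s)=s^p$ with $p>1$: the functional $\rho\,dx\mapsto\int\rho^p\,dx$ ($+\infty$ on measures that are not absolutely continuous) is convex along generalized geodesics with base in its domain. The structural condition there, that $s\mapsto s^dF(s^{-d})$ be convex and nonincreasing on $(0,\infty)$, holds because this function is $s^{-d(p-1)}$.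

*Proof.* Apply Theorem 2 with $E=0$ on $K$, $E=+\infty$ off $K$, $\lambda=0$ and $B=\mathcal P_2(\mathbb R^d)$. Then $J_r=P_K$ and $\kappa=1$. The functional $E$ is proper, since $K$ contains the uniform measure on a ball of volume $1$. Condition (i) is clear. We also note that $K$ is narrowly closed in $\mathcal P_2(\mathbb R^d)$: a measure $\mu$ has a density $\le1$ exactly when $\int f\,d\mu\le\int f\,dx$ for all $0\le f\in C_c$, and this passes to narrow limits.

**Condition (ii) for a base $m$ with bounded density.** The aim is to show that generalized geodesics with base $m$ between points of $K$ stay in $K$. Let $z,z'\in K$. By Brenier's theorem the optimal plans from $m$ to $z$ and to $z'$ are given by maps $T,T'$, so the only $\gamma\in\Gamma(m,z,z')$ with optimal two-marginals is $(\mathrm{id},T,T')_\#m$. The base lies in the domain of $\int\rho^p$, since its density is bounded and integrable. So do $z,z'$: if $0\le\rho\le1$, then $\int\rho^p\le\int\rho=1$. By AGS Prop. 9.3.9, $\int\rho^p$ is convex along *some* generalized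 geodesic from $z$ to $z'$ with base $m$. As $\gamma$ is unique, this is the same $\gamma_s$ for every $p$. Hence $\gamma_s$ has a density $\rho_s$ with $\int\rho_s^p\le1$ for all $p>1$. If $c:=|\{\rho_s\ge1+\delta\}|>0$ for some $\delta>0$, then $c(1+\delta)^p\le1$ for all $p>1$, which is false for large $p$. So $\rho_s\le1$ a.e. and $\gamma_s\in K$.

**Condition (ii) for a general base $m$.** We approximate. Convolving $m$ with bounded probability densities whose second moments tend to $0$ gives $m^n\to m$ in $W_2$ with bounded densities. Let $\gamma^n\in\Gamma(m^n,z,z')$ be the plans just constructed. Their marginals are tight, so the $\gamma^n$ are tight, and along a subsequence $\gamma^n\to\gamma\in\Gamma(m,z,z')$ narrowly. Since $|x_1-x_2|^2$ is continuous and nonnegative,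
$$\int|x_1-x_2|^2d\gamma\le\liminf_nW_2^2(m^n,z)=W_2^2(m,z),$$
so $\pi^{1,2}_\#\gamma$ is optimal, and similarly $\pi^{1,3}_\#\gamma$. For each $s$, $\gamma^n_s\to\gamma_s$ narrowly, as push-forwards under a continuous map. Moreover $\gamma_s$ has finite second moment. As $\gamma_s^n\in K$, also $\gamma_s\in K$.

**Condition (iii).** We show that minimizing sequences converge. Let $z,z'\in K$ and let $\gamma$ be as in (ii). Since $\gamma_{1/2}\in K$, identity (3) with $s=\frac12$ gives
$$\inf\Phi_m\le\Phi_m(\gamma_{1/2})\le\tfrac12\Phi_m(z)+\tfrac12\Phi_m(z')-\tfrac18W_2^2(z,z').$$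
Applied to two members of a minimizing sequence, this shows that the sequence is Cauchy in $W_2$. Its limit lies in $K$, because $W_2$-convergence implies narrow convergence, and it is a minimizer because $\Phi_m=\frac12W_2^2(m,\cdot)$ on $K$ is continuous. Theorem 2 now gives both uniqueness and the contraction. $\blacksquare$

## 10. Bases outside $\overline{D(E)}$: an expansion

Theorem 1 asks for convexity only with bases in $D(E)$, and it concludes only on $\overline{D(E)}$. Under this weak form of convexity the restriction is essential.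

**Remark 5.** Let $d=2$, $0<\ell<1$, $h\ge\ell$, $0<\varepsilon\le h$. In the notation of Section 2 put
$$\kappa_y=[(1,y)]=\tfrac12\delta_{(1,y)}+\tfrac12\delta_{(-1,-y)},\qquad K=\{\kappa_y:|y|\le\ell\},$$
and let $E$ be $0$ on $K$ and $+\infty$ off $K$. (Here $\ell$, $h$ and $\kappa_y$ are unrelated to the function $h$ and the constant $\kappa$ above.) Then $E$ satisfies all hypotheses of Theorem 1, but outside $\overline{D(E)}$ the proximal map can expand distances by an arbitrarily large factor.

**The hypotheses hold.** For $|y|,|y'|\le\ell<1$ we have $(1,y)\cdot(1,y')=1+yy'>0$. By Section 2 the unique optimal coupling of $\kappa_y$ and $\kappa_{y'}$ matches $(1,y)$ with $(1,y')$ and $-(1,y)$ with $-(1,y')$, so $W_2(\kappa_y,\kappa_{y'})=|y-y'|$. For three points $\kappa_{y_1},\kappa_{y_2},\kappa_{y_3}$ of $K$, the plan that gives mass $\frac12$ to the triple $((1,y_1),(1,y_2),(1,y_3))$ and mass $\frac12$ to its negative has optimal two-marginals. Its generalized geodesic is $\gamma_s=\kappa_{(1-s)y_2+sy_3}\in K$. So (C) holds. The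 set $K$ is compact, so $E$ is lower semicontinuous. It is proper, and coercive because $E\ge0$. On $\overline{D(E)}=K$ the unique minimizer is the base itself, so $J_r=\mathrm{id}$ there.

**Expansion off $K$.** Let $m_\pm=[(\pm\varepsilon,h)]=\frac12\delta_{(\pm\varepsilon,h)}+\frac12\delta_{(\mp\varepsilon,-h)}$. By (2),
$$W_2^2(m_\pm,\kappa_y)=1+\varepsilon^2+h^2+y^2-2|{\pm\varepsilon}+hy| .$$
For the sign $+$ we minimize $y^2-2|\varepsilon+hy|$ over $|y|\le\ell$.

- On $[0,\ell]$ it equals $y^2-2hy-2\varepsilon$, which is strictly decreasing since $h\ge\ell$. Its value at $y=\ell$ is $\ell^2-2h\ell-2\varepsilon\le-\ell^2-2\varepsilon<-2\varepsilon$.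
- For $-\varepsilon/h\le y<0$ we have $0\le\varepsilon+hy<\varepsilon$, so it is $\ge-2\varepsilon$.
- For $-\ell\le y<-\varepsilon/h$ it equals $y^2-2h|y|+2\varepsilon$. This is decreasing in $|y|\le\ell\le h$, so it is $\ge\ell^2-2h\ell+2\varepsilon$, which exceeds the value at $y=\ell$.

So the unique minimizer for $m_+$ is $\kappa_\ell$. The reflection $x\mapsto(-x_1,x_2)$ exchanges $m_+$ and $m_-$ and maps $\kappa_y$ to $\kappa_{-y}$, so the unique minimizer for $m_-$ is $\kappa_{-\ell}$. Now $W_2(\kappa_\ell,\kappa_{-\ell})=2\ell$. On the other hand $(\varepsilon,h)\cdot(-\varepsilon,h)=h^2-\varepsilon^2\ge0$, so (2) gives $W_2^2(m_+,m_-)=2(\varepsilon^2+h^2)-2(h^2-\varepsilon^2)=4\varepsilon^2$. The expansion factor is $2\ell/(2\varepsilon)=\ell/\varepsilon$, which is unbounded as $\varepsilon\downarrow0$.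

By Theorem 2 with $\lambda=0$ and $B=\mathcal P_2(\mathbb R^2)$, this cannot occur for functionals that are convex along generalized geodesics with arbitrary bases (with minimizers existing at all bases, as they do here by compactness of $K$). One can see directly where convexity fails. If $\varepsilon<h\ell$, then $(\varepsilon,h)\cdot(1,\ell)>0$ and $(\varepsilon,h)\cdot(1,-\ell)=\varepsilon-h\ell<0$. So the optimal plans from $m_+$ match $(\varepsilon,h)$ with $(1,\ell)$ in $\kappa_\ell$ and with $(-1,\ell)$ in $\kappa_{-\ell}$. The only generalized geodesic with base $m_+$ from $\kappa_\ell$ to $\kappa_{-\ell}$ therefore has midpoint $[(0,\ell)]$, which is not in $K$.
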